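# Spatial localic products and quasi-Polish spaces over ZF + DC

## 1. Theorems A, B, C, D and what they assert

Let $\mathsf S$ be the statement "$\mathbf{QPol}$ is the largest full subcategory of countably based sober spaces where localic products are spatial", and let $\mathsf I$ be the statement "there is a strongly inaccessible cardinal". Write $X\times_l X$ for the localic square of a space $X$. Consistency is meant relatively, as usual. A countably based space is called analytic if it is homeomorphic to a $\mathbf\Sigma^1_1$ subset of $P(\omega)=2^\omega$.

**Theorem A.** If ZFC+$\mathsf I$ is consistent, so is ZF+DC+$\mathsf S$. In Solovay's model $L(\mathbb R)^{V[G]}$ the statement $\mathsf S$ holds; moreover, in that model a countably based sober space $X$ is quasi-Polish if and only if $X\times_lX$ is spatial.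

**Theorem B.** ZF+DC+$\mathsf S$ proves that $\omega_1$ is inaccessible in $L[r]$ for every real $r$. Hence ZF+DC+$\mathsf S$ and ZFC+$\mathsf I$ are equiconsistent. In particular, if ZFC+$\mathsf I$ is consistent, then ZFC does not prove $\mathrm{Con}(\mathrm{ZF})\Rightarrow\mathrm{Con}(\mathrm{ZF}+\mathrm{DC}+\mathsf S)$.

**Theorem C.** (ZF+DC) If $\mathbb R$ is well-orderable, $\mathsf S$ fails. So ZFC refutes $\mathsf S$.

**Theorem D.** (ZF+DC) The following are equivalent:

1. (i) $\omega_1^{L[r]}<\omega_1$ for all reals $r$;
2. (ii) every analytic countably based sober $X$ with $X\times_lX$ spatial is quasi-Polish;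
3. (iii) every analytic countably based sober $X$ all of whose countable localic powers are spatial is quasi-Polish.

The question behind these theorems comes from "Tutorial on Quasi-Polish Spaces" (https://www.i.h.kyoto-u.ac.jp/users/matthew/abstracts/Dagstuhl21461_deBrecht.pdf): is $\mathsf S$ consistent with ZF+DC? Theorem A answers yes, if an inaccessible cardinal is consistent. Theorem B says that this assumption is exactly what is needed, Theorem C that the answer would be no if we kept the axiom of choice, and Theorem D locates the phenomenon at the first level of the projective hierarchy.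

Let us unpack $\mathsf S$. A topological space $X$ has its frame $O(X)$ of open sets. For a countable (finite or countably infinite) family $(X_i)_{i\in I}$, repetitions allowed, the localic product is the product of the corresponding locales, that is, the coproduct $\bigoplus_{i\in I}O(X_i)$ in the category of frames. It is spatial if this frame is isomorphic to $O(Z)$ for some space $Z$. A full subcategory $\mathcal C$ of the countably based sober spaces has property (P) if the localic product of every countable family of objects of $\mathcal C$ is spatial. Then $\mathsf S$ is the conjunction of two assertions: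

- (a) $\mathbf{QPol}$ has property (P);
- (b) whenever $\mathcal C$ has property (P), every object of $\mathcal C$ is quasi-Polish.

We shall prove (a) outright in ZF+DC (Proposition 3). As for (b): if $\mathcal C$ has (P) and $X\in\mathcal C$, then the full subcategory whose only object is $X$ has (P). So, over ZF+DC, $\mathsf S$ is equivalent to the first-order sentence

$$\text{every countably based sober space all of whose countable localic powers are spatial is quasi-Polish.}\tag{1}$$

Thus the work lies in showing that a space which is sober but not quasi-Polish has some localic power that has "too few points". In Solovay's model the square will do. Two factors are the least possible number, since the one-factor product $O(X)$ is always spatial and there are sober spaces that are not quasi-Polish (Example 4).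

## 2. Frames, sobriety, quasi-metrics, and the space $P(\omega)$

We work in ZF+DC unless stated otherwise. DC says: if $R$ is a relation on a nonempty set $A$ with $\forall a\,\exists b\;aRb$, there is a sequence with $a_nRa_{n+1}$ for all $n$. It implies countable choice and the Baire category theorem for completely metrizable spaces. The classical theorems on analytic sets quoted below hold in ZF+DC.

**Definition (frames).** A frame is a complete lattice in which finite meets distribute over arbitrary joins. Frame maps preserve finite meets (including the top) and arbitrary joins. A point of a frame $L$ is a frame map $L\to2=\{0,1\}$.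

A frame $L$ is spatial if and only if its points separate: whenever $a\not\le b$, some point $p$ has $p(a)=1$, $p(b)=0$. Indeed, if $L=O(Z)$ and $x\in a\setminus b$, evaluation at $x$ separates. Conversely $a\mapsto\{p:p(a)=1\}$ maps $L$ onto a topology on the set of points, preserves finite meets and joins, and is injective if points separate.

**Example 1.** The regular open subsets of the real line form a complete Boolean algebra $B\neq\{0\}$ without atoms. It is a frame without any point. For let $p:B\to2$ be a point and $b=\bigvee\{a:p(a)=0\}$; then $p(b)=0$, so $p(\neg b)=1$. If $0<c<\neg b$, then neither $c$ nor $\neg b\wedge\neg c$ is below $b$, so $p$ is $1$ on both, hence on their meet $0$, a contradiction. So $\neg b$ would be an atom.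

**Quotients of frames.** Write $o\Rightarrow w$ for the largest $v$ with $o\wedge v\le w$. Suppose $Q\subseteq L$ is closed under arbitrary meets and under $w\mapsto(o\Rightarrow w)$ for all $o\in L$. Let $\nu(a)$ be the least element of $Q$ above $a$. Then $\nu$ preserves binary meets: from $a\wedge b\le\nu(a\wedge b)$ we get $a\le(b\Rightarrow\nu(a\wedge b))\in Q$, so $\nu(a)\le(b\Rightarrow\nu(a\wedge b))$, hence $b\le(\nu(a)\Rightarrow\nu(a\wedge b))\in Q$, and so $\nu(b)\wedge\nu(a)\le\nu(a\wedge b)$; the other inequality is clear. With joins $\nu(\bigvee a_j)$, the set $Q$ is a frame and $\nu:L\to Q$ is a surjective frame map. (One calls $\nu$ a nucleus.)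

**Definition (sober).** A space $X$ is sober if every frame map $O(X)\to2$ is evaluation $U\mapsto[x\in U]$ at exactly one $x\in X$.

Sober spaces are $T_0$. Hausdorff spaces are sober: given $p:O(X)\to2$, let $U$ be the largest open set with $p(U)=0$. Its complement is nonempty. If it had two distinct points, they would have disjoint open neighborhoods $V,V'\not\subseteq U$, so $p(V)=p(V')=1$ and $p(\emptyset)=1$. So the complement is some $\{x\}$, and $p(V)=1$ iff $V\not\subseteq U$ iff $x\in V$.

**Definition (quasi-Polish).** A quasi-metric on $X$ is a function $d:X^2\to[0,\infty)$ with $d(x,z)\le d(x,y)+d(y,z)$ and $d(x,y)=d(y,x)=0\iff x=y$. Its balls $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$ form a base of a topology (by the triangle inequality $y\in B(x,\varepsilon)$ implies $B(y,\varepsilon-d(x,y))\subseteq B(x,\varepsilon)$); $d$ is compatible if this is the given topology. A sequence is Cauchy if for every $\varepsilon>0$ there is $n_0$ with $d(x_n,x_m)<\varepsilon$ whenever $m\ge n\ge n_0$. The quasi-metric is Smyth-complete if every Cauchy sequence converges in the symmetrized metric $\max(d(x,y),d(y,x))$. A space is quasi-Polish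 if it is countably based and admits a compatible Smyth-complete quasi-metric. $\mathbf{QPol}$ is the full subcategory of topological spaces on these.

A complete metric is a Smyth-complete quasi-metric, so Polish spaces are quasi-Polish.

**The universal space.** $\mathrm{Fin}(S)$ is the set of finite subsets of $S$. $P(S)$ carries the Scott topology, with basis $\uparrow c=\{x:c\subseteq x\}$ for $c\in\mathrm{Fin}(S)$. Open sets are upper sets, and $x\in W$ open implies that some finite $c\subseteq x$ is in $W$. A Scott closed $K$ is a lower set, and $x\in K$ iff all finite $c\subseteq x$ are in $K$. So $K$ is determined by its code $K\cap\mathrm{Fin}(S)$, and every lower subset of $\mathrm{Fin}(S)$ is a code. The Scott closure of $A\subseteq P(S)$ consists of those $x$ each of whose finite subsets is contained in some member of $A$. The Cantor topology on $P(S)$ is the product topology of $2^S$; Scott open sets are Cantor open, and each $\uparrow c$ ($c$ finite) is Cantor clopen. Put $[a,y]=\{x:a\subseteq x\subseteq y\}$. We identify $n$ with $\{0,\dots,n-1\}$, so $x\cap n$ is the part of $x$ below $n$.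

Every countably based $T_0$ space with base $(B_n)$ embeds in $P(\omega)$ by $x\mapsto\{n:x\in B_n\}$, since the preimage of $\uparrow\{n\}$ is $B_n$ and the map is injective by $T_0$. So our spaces may be taken to be subsets of $P(\omega)$.

**Definition ($\Pi^0_2$).** $X\subseteq P(\omega)$ is $\Pi^0_2$ if there are sequences of Scott open sets $U_k,V_k$ with $X=\{x:\forall k\,(x\in U_k\Rightarrow x\in V_k)\}$. Equivalently, $P(\omega)\setminus X=\bigcup_kU_k\setminus V_k$ is a countable union of sets $\uparrow c\cap K$ with $c$ finite and $K$ Scott closed (split each $U_k$ into sets $\uparrow c$).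

**Example 2.** On $P(\omega)$ let $d_0(x,y)=\max\{2^{-n}:n\in x\setminus y\}$, and $0$ if $x\subseteq y$. This quasi-metric induces the Scott topology: $d_0(x,y)<\varepsilon$ says $x\cap n\subseteq y$ for a suitable $n$. The sequence $x_n=\{0,\dots,n-1\}$ is Cauchy because $d_0(x_n,x_m)=0$ for $n\le m$. In $\mathrm{Fin}(\omega)$ it has no limit in the symmetrized metric, so $d_0$ is not Smyth-complete there. In fact $\mathrm{Fin}(\omega)$ is not even sober: $U\cap\mathrm{Fin}(\omega)\mapsto[\omega\in U]$ is a frame map, because a nonempty open set contains $\omega$ and meets $\mathrm{Fin}(\omega)$, and no finite $x$ induces it, since $\omega\in\uparrow\{n\}$ for all $n$.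

**Lemma 4.** Let $X\subseteq P(\omega)$ be sober and $y\notin X$. Then there is a finite $a\subseteq y$ with $[a,y]\cap X=\emptyset$.

*Proof.* Suppose not. Put $h(U\cap X)=1$ iff $y\in U$. This is well defined: if $U\cap X\subseteq V$ and $y\in U$, take a finite $a\subseteq y$ with $\uparrow a\subseteq U$ and $x\in X\cap[a,y]$; then $x\in U\cap X\subseteq V$, and $x\subseteq y$ gives $y\in V$. Being induced by a point of $P(\omega)$, $h$ is a frame map $O(X)\to2$. By sobriety it is evaluation at some $x\in X$. Then $x$ and $y$ lie in the same open sets, so $y=x\in X$, a contradiction. ∎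

(The number 4 is kept because Lemmas 1, 2 and Proposition 3 form one block below.) The converse of Lemma 4 also holds. Suppose every $y\notin X$ has such an $a$, and let $h:O(X)\to2$ be a frame map. Then $U\mapsto h(U\cap X)$ is a point of $O(P(\omega))$, and we shall see in a moment that it is $U\mapsto[y\in U]$ for some $y\in P(\omega)$. If $y\notin X$, take $a$; the open set $V=P(\omega)\setminus\{x:x\subseteq y\}$ contains $\uparrow a\cap X$, and $h(\uparrow a\cap X)=1$, so $h(V\cap X)=1$ and $y\in V$, which is false. So $y\in X$.

**Example 3.** Let $\mathrm{Cof}\subseteq P(\omega)$ be the set of cofinite sets with the Scott topology. If $y$ is not cofinite, no subset of $y$ is, so $[\emptyset,y]\cap\mathrm{Cof}=\emptyset$. Hence $\mathrm{Cof}$ is sober.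

## 3. Spatiality as a closed-set condition

The localic product is defined by a universal property. The first task is to replace it by something about sets of finite sets.

**Free frames.** $O(P(S))$ is the free frame on the set $S$, with generators $\uparrow\{s\}$: every $g:S\to L$ extends uniquely to the frame map
$$\hat g(W)=\bigvee_{c\in W\cap\mathrm{Fin}(S)}\ \bigwedge_{s\in c}g(s).$$
It preserves joins since a finite $c$ lies in $\bigcup W_j$ iff it lies in some $W_j$; it preserves the top since $\emptyset\in P(S)$; and it preserves binary meets since $c\in W$, $c'\in W'$ give $c\cup c'\in W\cap W'$. Uniqueness holds because $W=\bigcup_{c\in W}\bigcap_{s\in c}\uparrow\{s\}$. In particular the points of $O(P(S))$ correspond to functions $S\to2$, i.e. they are the maps $W\mapsto[z\in W]$ for $z\in P(S)$.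

**Lemma 1.** Let $X_i\subseteq P(\omega)$ be sober ($i\in I$, $I$ countable). For $z\in P(\omega\times I)$ let $z_i=\{n:(n,i)\in z\}$. The localic product of $(X_i)$ is spatial if and only if for every Scott closed $F\subseteq P(\omega\times I)$ satisfying
$$\text{for all finite }c\in F\text{ and }i\in I\text{ there is }z\in F\text{ with }c\subseteq z\text{ and }z_i\in X_i,\tag{*}$$
and every finite $c\in F$, there is $z\in F$ with $c\subseteq z$ and $z_i\in X_i$ for all $i$ simultaneously.

In words: (*) says that $F$ can be moved into each $X_i$ separately, and spatiality says that it can then be moved into all of them at once.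

*Proof.* Put $Z=P(\omega\times I)$ and $\pi_i(z)=z_i$.

**Step 1 (presenting the coproduct).** *We exhibit $\bigoplus_iO(X_i)$ as a quotient of $O(Z)$.* A coproduct of free frames is free on the disjoint union of the generators, so $\bigoplus_iO(P(\omega))=O(Z)$. The $i$-th injection sends $\uparrow\{n\}$ to $\uparrow\{(n,i)\}=\pi_i^{-1}(\uparrow\{n\})$, so it is $\pi_i^{-1}$. Write $U\equiv_iV$ for $U\cap X_i=V\cap X_i$. A frame map out of $O(P(\omega))$ factors through $U\mapsto U\cap X_i$ iff it identifies all pairs $U\equiv_iV$. So frame maps $\bigoplus_iO(X_i)\to L$ correspond to frame maps $f:O(Z)\to L$ that identify $\pi_i^{-1}U$ with $\pi_i^{-1}V$ whenever $U\equiv_iV$.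

Call $W\in O(Z)$ saturated if for all $i$, all $U\equiv_iV$ and all finite $c$,
$$\uparrow c\cap\pi_i^{-1}U\subseteq W\iff\uparrow c\cap\pi_i^{-1}V\subseteq W.$$
Saturated sets are closed under meets in $O(Z)$ (interiors of intersections), since an open set lies in a meet iff it lies in each member. They are closed under $W\mapsto(O\Rightarrow W)$, since $\uparrow c\cap\pi_i^{-1}U\subseteq(O\Rightarrow W)$ iff $\uparrow c\cap\pi_i^{-1}U\cap O\subseteq W$ iff $\uparrow(c\cup d)\cap\pi_i^{-1}U\subseteq W$ for all finite $d\in O$. By Section 2 the saturated sets form a quotient frame $Q$ with nucleus $\nu$. The map $\nu$ identifies the required pairs: with $c=\emptyset$, a saturated set contains $\pi_i^{-1}U$ iff it contains $\pi_i^{-1}V$.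

Let $f:O(Z)\to L$ identify the pairs, with right adjoint $f_*(l)=\bigcup\{O:f(O)\le l\}$. Then $\uparrow c\cap\pi_i^{-1}U\subseteq f_*(l)$ iff $f(\uparrow c)\wedge f(\pi_i^{-1}U)\le l$, and this does not change if $U$ is replaced by $V$. So $f_*(l)$ is saturated. As $W\subseteq f_*f(W)$, also $\nu W\subseteq f_*f(W)$, i.e. $f(\nu W)\le f(W)$; so $f=f\nu$. Thus $f$ factors (uniquely) through $\nu$, and $Q=\bigoplus_iO(X_i)$.

**Step 2 (the points).** *We show that the points of $Q$ are the $z$ with all $z_i\in X_i$.* A point of $Q$ is a point $z\in Z$ of $O(Z)$ such that for all $i$, $U\equiv_iV$ implies $(z_i\in U\Leftrightarrow z_i\in V)$. This says that $U\cap X_i\mapsto[z_i\in U]$ is a well-defined frame map $O(X_i)\to2$. If so, sobriety gives $x\in X_i$ lying in the same open sets as $z_i$, so $z_i=x\in X_i$. The converse is clear. Such a $z$ takes the value $[z\in W]$ on a saturated $W$, and $z\in\nu(W)\Leftrightarrow z\in W$ for every open $W$. Write $z\in\prod X_i$ for these $z$.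

**Step 3 (separation by finite sets).** *We translate "points separate".* $Q$ is spatial iff for all saturated $W\not\subseteq W'$ some $z\in\prod X_i$ lies in $W\setminus W'$. This is equivalent to: for each saturated $W'$ and each finite $c\notin W'$, some $z\in\prod X_i$ lies in $\uparrow c\setminus W'$. For (⇒) take $W=\nu(\uparrow c)$ and use $z\in\nu(\uparrow c)\Leftrightarrow z\in\uparrow c$. For (⇐), if $z'\in W\setminus W'$, pick a finite $c\subseteq z'$ with $c\in W$; then $c\notin W'$ because $W'$ is an upper set, and $\uparrow c\subseteq W$.

**Step 4 (saturation is (*)).** *It remains to show that $W$ is saturated iff $F=Z\setminus W$ satisfies (\*).*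

Let $W$ be saturated, $c\in F$ finite, $i\in I$. Put $V=\uparrow c_i$ and $P=\{x\supseteq c_i:c\cup(x\times\{i\})\in F\}$. As $F$ is a lower set, $P=\{z_i:z\in F,c\subseteq z\}$. Since $x\mapsto c\cup(x\times\{i\})$ is continuous, $P$ is relatively closed in $V$. If $P\cap X_i=\emptyset$, put $U=V\setminus P$. Then $U$ is open, $U\equiv_iV$, and $\uparrow c\cap\pi_i^{-1}U\subseteq W$. By saturation $\uparrow c=\uparrow c\cap\pi_i^{-1}V\subseteq W$, contradicting $c\in F$. So $P\cap X_i\ne\emptyset$, which is (*).

Conversely let $F$ satisfy (*), $U\equiv_iV$, and $\uparrow c\cap\pi_i^{-1}V\not\subseteq W$. Pick $z\in F$ with $z\supseteq c$, $z_i\in V$, and a finite $d$ with $c\subseteq d\subseteq z$ and $d_i\in V$. Then $d\in F$. By (*) there is $z'\in F$ with $z'\supseteq d$ and $z'_i\in X_i$; as $V$ is an upper set, $z'_i\in X_i\cap V\subseteq U$. So $\uparrow c\cap\pi_i^{-1}U\not\subseteq W$. By symmetry $W$ is saturated. ∎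

**Example 4 (a square computed by hand).** Take $X_1=X_2=\mathrm{Cof}$ and
$$F=\{(x_1,x_2)\in P(\omega)^2:x_1\cap x_2=\emptyset\},$$
where $P(\omega\times\{1,2\})$ is identified with $P(\omega)^2$. $F$ is a lower set determined by its finite elements, so it is Scott closed. It satisfies (*): if $c_1,c_2$ are finite and disjoint, then $(\omega\setminus c_2,c_2)\in F$ extends $(c_1,c_2)$ and has a cofinite first coordinate, and $(c_1,\omega\setminus c_1)$ does the same for the second. But two cofinite sets are never disjoint. By Lemma 1, $\mathrm{Cof}\times_l\mathrm{Cof}$ is not spatial: the open "$x_1\cap x_2\neq\emptyset$" contains every pair of points and is still not the top element. By Proposition 3 below, $\mathrm{Cof}$ is therefore not quasi-Polish.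

## 4. Quasi-Polish means $\Pi^0_2$, and $\mathbf{QPol}$ has property (P)

**Lemma 2** (de Brecht). $X\subseteq P(\omega)$ is quasi-Polish if and only if it is $\Pi^0_2$.

*Proof.* (⇒) **Step 1 (a $\Pi^0_2$ description).** *We write down conditions on $p\in P(\omega)$ that hold on $X$ and mimic "$p$ is the limit of a Cauchy sequence".* Let $d$ be a compatible Smyth-complete quasi-metric on $X$ and $B_c=X\cap\uparrow c$. Let $R_k(c,c')$ say: $c\subseteq c'$, and there are $x\in B_{c'}$ and $0<\varepsilon<2^{-k}$ with $B_{c'}\subseteq B(x,\varepsilon)$ and $B(x,2\varepsilon)\subseteq B_c$. Consider: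

- (C1) for all finite $c\subseteq p$ and all $k$ there is a finite $c'\subseteq p$ with $R_k(c,c')$;
- (C2) if $c\subseteq p$ is finite and $B_c\subseteq B_{\{n\}}$, then $n\in p$.

These are $\Pi^0_2$: (C1) is the conjunction over $(c,k)$ of $p\in\uparrow c\Rightarrow p\in\bigcup\{\uparrow c':R_k(c,c')\}$, and (C2) is a countable conjunction of implications $p\in\uparrow c\Rightarrow p\in\uparrow\{n\}$. They hold for $p\in X$. For (C2), $p\in B_c\subseteq B_{\{n\}}$. For (C1), take $x=p$, then $\varepsilon<2^{-k}$ with $B(p,2\varepsilon)\subseteq B_c$, then a finite $c'\subseteq p$ with $c\subseteq c'$ and $B_{c'}\subseteq B(p,\varepsilon)$, as balls are open.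

**Step 2 (the conditions suffice).** *We recover $p$ as a limit.* Let $p$ satisfy (C1), (C2). By DC choose $c_0=\emptyset$ and finite $c_{i+1}\subseteq p$ with $R_i(c_i\cup(p\cap i),c_{i+1})$, witnessed by $x_{i+1}$ and $\varepsilon_{i+1}<2^{-i}$. For $j\ge i\ge1$ we have $x_j\in B_{c_j}\subseteq B_{c_i}\subseteq B(x_i,\varepsilon_i)$, so $d(x_i,x_j)<\varepsilon_i<2^{-i+1}$ and $(x_i)$ is Cauchy. Let $x\in X$ be its limit in the symmetrized metric. From $d(x_i,x)\le d(x_i,x_j)+d(x_j,x)$ we get $d(x_i,x)\le\varepsilon_i<2\varepsilon_i$, so $x\in B(x_i,2\varepsilon_i)\subseteq B_{p\cap(i-1)}$, that is, $p\cap(i-1)\subseteq x$, for all $i\ge1$. Thus $p\subseteq x$. If $n\in x$, take $\varepsilon$ with $B(x,\varepsilon)\subseteq B_{\{n\}}$ and $i$ with $d(x,x_i)<\varepsilon/2$ and $\varepsilon_i<\varepsilon/2$. Then $B_{c_i}\subseteq B(x_i,\varepsilon_i)\subseteq B(x,\varepsilon)\subseteq B_{\{n\}}$, so $n\in p$ by (C2). Hence $p=x\in X$.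

(⇐) **Step 3 (a quasi-metric from a $\Pi^0_2$ description).** *We refine $d_0$ of Example 2 so that Cauchy sequences cannot leave $X$.* Let $X$ be given by $U_i,V_i$; replacing $V_i$ by $U_i\cap V_i$ we may assume $V_i\subseteq U_i$. Write $V_i=\bigcup_kV_{i,k}$, increasing in $k$, each $V_{i,k}$ a finite union of sets $\uparrow c$, hence Cantor clopen. For $x\in X$ let $h_i(x)=\min\{k:x\in V_{i,k}\}$ if $x\in U_i$, and $h_i(x)=\infty$ otherwise. Put $e_i(x,y)=1$ if $h_i(x)<h_i(y)$, else $0$, and
$$d=\max\bigl(d_0,\ \sup_i2^{-i-1}e_i\bigr).$$
Triangle inequality: $n\in x\setminus z$ implies $n\in x\setminus y$ or $n\in y\setminus z$, and $h_i(x)<h_i(z)$ implies $h_i(x)<h_i(y)$ or $h_i(y)<h_i(z)$. If $d(x,y)=d(y,x)=0$ then $x=y$ by $d_0$. Compatibility: $\{y\in X:e_i(x,y)=0\}=\{y:h_i(y)\le h_i(x)\}$ is $X$ if $h_i(x)=\infty$, and $X\cap V_{i,h_i(x)}$ otherwise, so it is open; the relation $d(x,y)<\varepsilon$ involves only finitely many $e_i$; and $d_0$ induces the Scott topology.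

**Step 4 (Smyth-completeness).** *We check that Cauchy sequences converge inside $X$.* Let $(x_n)$ be Cauchy. Each bit is eventually nondecreasing, so $(x_n)$ has a limit $x$ in the Cantor topology. For each $i$, $h_i(x_n)$ is eventually nonincreasing, hence eventually constant with a value $k\le\infty$. If $k=\infty$, then $x\notin U_i$, because $P(\omega)\setminus U_i$ is Cantor closed. If $k<\infty$, then $x\in V_{i,k}$ and $x\notin V_{i,l}$ for $l<k$, as these sets are clopen. So $x\in X$ and $h_i(x)=k$. Hence for each $i$ eventually $e_i(x_n,x)=e_i(x,x_n)=0$, while $d_0(x_n,x),d_0(x,x_n)\to0$ by Cantor convergence. So $x_n\to x$ in the symmetrized metric. ∎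

Every quasi-Polish space is sober. Indeed, let $X$ be given by $U_k,V_k$, and let $h:O(X)\to2$ be a frame map. By freeness $h(U\cap X)=[y\in U]$ for some $y\in P(\omega)$. If $y\in U_k$, then $h(V_k\cap X)=1$ because $U_k\cap X\subseteq V_k\cap X$, so $y\in V_k$. So $y\in X$.

**Proposition 3.** If all $X_i\subseteq P(\omega)$ are $\Pi^0_2$, $I$ is countable, $F$ is Scott closed with (*), and $c_0\in F$ is finite, then there is $z\in F\cap\prod X_i$ with $z\supseteq c_0$. Hence $\mathbf{QPol}$ has property (P).

*Proof.* The idea is to meet the countably many implications one at a time. Let $X_i$ be given by $U_{i,k},V_{i,k}$ (countable choice). Build finite $c_0\subseteq c_1\subseteq\cdots$ in $F$, treating each pair $(i,k)$ infinitely often. If at stage $n$ we treat $(i,k)$ and $(c_n)_i\in U_{i,k}$, take by (*) some $z\in F$ with $z\supseteq c_n$ and $z_i\in X_i$. Then $z_i\in U_{i,k}$, so $z_i\in V_{i,k}$, and we choose a finite $c_{n+1}$ with $c_n\subseteq c_{n+1}\subseteq z$ and $(c_{n+1})_i\in V_{i,k}$. Otherwise put $c_{n+1}=c_n$. Let $z=\bigcup_nc_n$. Every finite subset of $z$ is below some $c_n\in F$, so $z\in F$. If $z_i\in U_{i,k}$,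 then $(c_n)_i\in U_{i,k}$ from some $n$ on, and at the next treatment of $(i,k)$ we enter $V_{i,k}$; so $z_i\in V_{i,k}$. Thus $z\in\prod X_i$.

For property (P), let a countable family of quasi-Polish spaces be given. Countable choice picks embeddings into $P(\omega)$; the images are $\Pi^0_2$ by Lemma 2, and sober. Apply Lemma 1. ∎

So (a) of $\mathsf S$ holds in ZF+DC, and from here on only (1) is at stake.

## 5. Alternating pairs and trees of witnesses

Let $X\subseteq P(\omega)$ be sober and not $\Pi^0_2$, and let $Y=P(\omega)\setminus X$. By Lemma 1 we need a Scott closed $F\subseteq P(\omega)^2$ with (*) and a finite element above which $F$ has no point of $X^2$.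

The natural attempt imitates Example 4, where each coordinate can enter $X$ alone while the other stays outside. Start from a pair $(x,y)$ with $x\in X$, $y\in Y$. To satisfy (*) for the second coordinate, add for each $n$ a pair $(y',x')$ with $x'\in X$ agreeing with $y$ below $n$, and $y'\in Y$ with $x\cap n\subseteq y'$. Now repeat from the new pair with the roles of the coordinates exchanged, and let $F$ be the set of everything below a limit of the pairs so obtained. Granting that the choices can be made, (*) holds by construction. The trouble is with the limits. If we change a fixed pair $(x,y)$ for larger and larger $n$, the second coordinate converges to $y\in Y$, which is fine. But along an infinite sequence of exchanges each coordinate is a limit of longer and longer finite pieces, taken alternately from $X$ and from $Y$. Finite agreement with elements of $Y$ does not prevent the limit from being in $X$, and both coordinates may end there. This cannot be cured by better bookkeeping: Theorem C produces in ZFC a sober non-quasi-Polish space all of whose countable localic powers are spatial, so for it no such $F$ exists.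

What is missing is a certificate, built up along with the finite pieces, that the limit is outside $X$. We therefore let the pieces be nodes of a tree whose branches $(y,f)$ consist of an element $y\in Y$ and a witness $f$. The same certificate must also keep $X$ out of $[a,y]$, for one $a$, because $F$ is closed downward.

**Definition (trees).** A pruned tree $T$ on $2\times\Lambda$ is a nonempty set of pairs $t=(s,u)$, $s\in2^n$, $u\in\Lambda^n$ ($|t|:=n$), closed under restriction, in which every node has a proper extension. Identify $s$ with the finite set $\{i<n:s(i)=1\}$, written $s(t)$, and $2^\omega$ with $P(\omega)$. $[T]$ is the set of branches $(y,f)$, $T_t$ the set of nodes comparable with $t$, and $p[T_t]=\{y:\exists f\,(y,f)\in[T_t]\}$. $K_t$ is the Scott closure of $p[T_t]$.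

By DC every node of a pruned tree lies on a branch. If $z\in K_t$, the finite set $z\cap|t|$ is contained in some $y\in p[T_t]$, and $y\cap|t|=s(t)$; so $z\cap|t|\subseteq s(t)$. Consequently
$$z\in K_t\cap\uparrow s(t)\ \Longrightarrow\ z\cap|t|=s(t).\tag{2}$$

**Lemma 5.** Let $X\subseteq P(\omega)$, $a\in\mathrm{Fin}(\omega)$, and let $T$ be a pruned tree on $2\times\Lambda$ with

- (H1) every $y\in p[T]$ satisfies $a\subseteq y$ and $[a,y]\cap X=\emptyset$;
- (H2) for every $t\in T$ there is $x\in X\cap K_t$ with $s(t)\subseteq x$.

Then there is a Scott closed $F\subseteq P(\omega)^2=P(\omega\times\{1,2\})$ with (*) for $X_1=X_2=X$, containing $(a,a)$, with $F\cap\uparrow(a,a)\cap X^2=\emptyset$. So, if $X$ is sober, $X\times_lX$ is not spatial.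

**Example 5.** For $X=\mathrm{Cof}$ take $a=\emptyset$, $\Lambda=\omega$, and let $T$ consist of the $(s,u)$ of length $n$ with $u(k)\ge k$ for all $k<n$, and such that $u(k)<n$ implies $s(l)=0$ for some $l$ with $k\le l\le u(k)$. A node can be extended by $s(n)=0$, $u(n)=n$, so $T$ is pruned, and $p[T]$ is the set of coinfinite sets. This gives (H1). For (H2), given $t=(s,u)$ of length $n$, let $N\ge n$ exceed all values of $u$ and put $x=s(t)\cup\{l:l>N\}$. A finite subset of $x$ is contained in some $y=s(t)\cup\{l:N<l<M\}$. This $y$ is in $p[T_t]$: its zeros in $[n,N]$ settle the values $u(k)\ge n$, and for $k\ge n$ take $f(k)$ to be the first zero at or after $k$. So $x\in K_t\cap\mathrm{Cof}$.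

*Proof of Lemma 5.* **Step 1 (the system of pairs).** *We carry out the alternation, now with nodes of $T$ attached to both coordinates.* For $\sigma\in\omega^{<\omega}$ put $(i,j)=(1,2)$ if $|\sigma|$ is even and $(i,j)=(2,1)$ if $|\sigma|$ is odd. By DC we choose nodes $t_1^\sigma,t_2^\sigma\in T$, a point $x^\sigma$, and a branch $(y^\sigma,f^\sigma)\in[T]$, with
$$x^\sigma\in X\cap K_{t_i^\sigma}\cap\uparrow s(t_i^\sigma),\qquad(y^\sigma,f^\sigma)\text{ passes through }t_j^\sigma.$$
Start: let $t_1^\emptyset=t_2^\emptyset$ be a node whose length exceeds all elements of $a$. As it lies on a branch, (H1) gives $a\subseteq s(t_k^\emptyset)$. Use (H2) for $x^\emptyset$ and prunedness for $(y^\emptyset,f^\emptyset)$.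

Child $\sigma n$, with $i,j$ as for $\sigma$ (at $\sigma n$ the roles of $i$ and $j$ are exchanged):

- $t_j^{\sigma n}=(y^\sigma|m,f^\sigma|m)$ with $m=|t_j^\sigma|+n+1$;
- $x^{\sigma n}\in X\cap K_{t_j^{\sigma n}}\cap\uparrow s(t_j^{\sigma n})$, by (H2);
- $t_i^{\sigma n}=t_i^\sigma$;
- $(y^{\sigma n},f^{\sigma n})$ is a branch through $t_i^\sigma$ with $x^\sigma\cap n\subseteq y^{\sigma n}$, which exists because $x^\sigma\in K_{t_i^\sigma}$.

Let $z^\sigma\in P(\omega)^2$ have $z_i^\sigma=x^\sigma$ and $z_j^\sigma=y^\sigma$.

**Step 2 (three properties).** *These control all limits.*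

1. $t_k^\rho$ extends $t_k^\sigma$ for $\rho\supseteq\sigma$, and $z_k^\sigma\cap|t_k^\sigma|=s(t_k^\sigma)$ for $k=1,2$: by (2) for the coordinate $x^\sigma$, and because $(y^\sigma,f^\sigma)$ passes through $t_j^\sigma$ for the other. In particular $z^\sigma\supseteq(a,a)$.
2. If $\rho\supseteq\sigma n$, then $z_j^\rho$ and $y^\sigma$ agree below $n$ ($j$ taken for $\sigma$). Indeed, by property 1 both have initial part $s(t_j^{\sigma n})$, of length $m>n$.
3. Along an infinite branch $\beta\in\omega^\omega$, $|t_k^{\beta|l}|\to\infty$ for $k=1,2$, because each of the two nodes is strictly extended at every second step.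

**Step 3 (the set $F$).** *We define $F$ and check that it is Scott closed.* Let $M$ be the Cantor closure of $\{z^\sigma:\sigma\in\omega^{<\omega}\}$ and $F=\{z:\exists m\in M,\ z\subseteq m\}$. $M$ is compact and inclusion is a closed relation, so $F$ is the projection of a compact set, hence Cantor closed. It is a lower set. A Cantor closed lower set is Scott closed: if $z\notin F$, the finite truncations of $z$ converge to $z$, so one of them is not in $F$.

**Step 4 (every limit pair keeps a certified coordinate).** *We show that each $m\in M$ has $m_1\in p[T]$ or $m_2\in p[T]$; this is where the naive attempt broke down.* Let $z^{\rho_l}\to m$. If some $\rho$ occurs infinitely often among the $\rho_l$, then $m=z^\rho$, which has the coordinate $y^\rho\in p[T]$. Otherwise each $\rho$ occurs only finitely often. Call $\sigma$ big if $\rho_l\supseteq\sigma$ for infinitely many $l$; $\emptyset$ is big.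

Suppose some big $\sigma$ has no big child. Only finitely many $\rho_l$ equal $\sigma$, and only finitely many extend any given child, so on a subsequence $\rho_l\supseteq\sigma n_l$ with $n_l\to\infty$. By property 2, $z_j^{\rho_l}$ agrees with $y^\sigma$ below $n_l$, so $m_j=y^\sigma\in p[T]$.

Otherwise there is $\beta\in\omega^\omega$ with all $\beta|l$ big. For each $l$, infinitely many $\rho_{l'}$ extend $\beta|l$, so by property 1 $m_1\cap|t_1^{\beta|l}|=s(t_1^{\beta|l})$. By property 3, $m_1=\bigcup_ls(t_1^{\beta|l})$, which is the first component of the branch $\bigcup_lt_1^{\beta|l}$ of $T$. So $m_1\in p[T]$.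

**Step 5 (no points above $(a,a)$).** *We use (H1).* Let $(x_1,x_2)\in F$ with $a\subseteq x_1,x_2$, say $(x_1,x_2)\subseteq m\in M$. If $m_1\in p[T]$, then $x_1\in[a,m_1]$, so $x_1\notin X$ by (H1). If $m_2\in p[T]$, likewise $x_2\notin X$. Also $(a,a)\subseteq z^\emptyset\in M$, so $(a,a)\in F$.

**Step 6 (condition (\*)).** *We use the children.* Let $c=(c_1,c_2)\in F$ be finite. Then $c\subseteq m$ for some $m\in M$, and $\uparrow c$ is Cantor open, so $c\subseteq z^\sigma$ for some $\sigma$. Let $i,j$ be as for $\sigma$. For coordinate $i$: $z^\sigma\in F$ and $z_i^\sigma=x^\sigma\in X$. For coordinate $j$: let $n$ be greater than all numbers occurring in $c$ and $m=|t_j^\sigma|+n+1$. Then $z^{\sigma n}\in F$, $z_j^{\sigma n}=x^{\sigma n}\in X$, and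
$$x^{\sigma n}\supseteq s(t_j^{\sigma n})=y^\sigma\cap m\supseteq c_j,\qquad z_i^{\sigma n}=y^{\sigma n}\supseteq x^\sigma\cap n\supseteq c_i.$$
So (*) holds. If $X$ is sober, Lemma 1 with the finite element $(a,a)$ shows that $X\times_lX$ is not spatial. ∎

Everything now depends on finding $T$. One always has the tree with $\Lambda=Y$ whose nodes are $(y|n,(y,\dots,y))$; but there $K_t=\{x:x\subseteq y\}$ for $|t|\ge1$, and by Lemma 4, (H2) fails at long nodes. One would then remove the nodes with $\uparrow s(t)\cap K_t\subseteq Y$, and repeat. Each removal discards elements of $Y$ that lie in one set of the form $\uparrow c\cap K\subseteq Y$. If only countably many such sets are involved, something is left, because $Y$ is not a countable union of them. For uncountable $\Lambda$ there is no such bound, and everything may disappear. In Solovay's model a forcing notion that is countable from the outside supplies the tree, and in Theorem D the relevant reals of $L[r]$ are countable in number.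

## 6. Solovay's model and the proof of Theorem A

A cardinal is strongly inaccessible if it is uncountable, regular and a strong limit. Let $V\models\mathrm{ZFC}$, $\kappa$ inaccessible, and let $\mathrm{Col}(\omega,<\kappa)$ be the Lévy collapse: finite partial functions $q$ from $\kappa\times\omega$ to $\kappa$ with $q(\alpha,n)<\alpha$ (or $q(\alpha,n)=0$ if $\alpha=0$), ordered by reverse inclusion. It makes every ordinal below $\kappa$ countable and $\kappa=\omega_1$. Let $G$ be $V$-generic for it and $N=L(\mathbb R)^{V[G]}$. We use the following standard facts (Solovay, Ann. of Math. 1970; Jech, *Set Theory*, 3rd ed., Ch. 26; Kanamori, *The Higher Infinite*, §§10–11).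

- (S0) There is a surjective class map $\Phi:\mathrm{Ord}\times\mathbb R\to N$ definable in $N$; so every element of $N$ is definable in $V[G]$ from a real and ordinals. $N\models$ ZF+DC.
- (S1) If $w\in V[G]$ is a countable set of ordinals, then $V[G]=V[w][H]$ for some $H$ that is $\mathrm{Col}(\omega,<\kappa)$-generic over $V[w]$.
- (S2) $\mathrm{Col}(\omega,<\kappa)$ is weakly homogeneous: statements about ground model parameters are decided by the trivial condition. It is $\kappa$-c.c. for inaccessible $\kappa$, so every real of the extension lies in the extension by $\mathrm{Col}(\omega,<\lambda)$ for some $\lambda<\kappa$.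

For DC in (S0): let $R\in N$ be a relation on $A\neq\emptyset$ with $\forall a\,\exists b\;aRb$. Starting from $a_0\in A$, choose in $V[G]$ reals $x_{n+1}$ for which some $\xi$ satisfies $a_nR\,\Phi(\xi,x_{n+1})$, and put $a_{n+1}=\Phi(\xi_{n+1},x_{n+1})$ with the least such $\xi_{n+1}$. The sequence $(x_n)$ is coded by a real, so it is in $N$, and $(a_n)$ is recovered from it and $a_0$ in $N$.

**Claim.** In $N$: if $X\subseteq P(\omega)$ is sober and not $\Pi^0_2$, then $X\times_lX$ is not spatial.

*Proof.* Let $Y=P(\omega)\setminus X$.

**Step 1 (a ground model that can define $X$).** *We absorb the real parameter of $X$.* By (S0), $X$ is definable in $V[G]$ from a real $r\in V[G]$ and ordinals $\vec\alpha$. Let $W=V[r]$. By (S2), $r\in V[G\cap\mathrm{Col}(\omega,<\lambda)]$ for some $\lambda<\kappa$. This is an extension by a forcing of size $<\kappa$, so $\kappa$ is inaccessible in it, and hence in $W$, which it contains. By (S1), $V[G]=W[H]$ with $H$ $\mathrm{Col}(\omega,<\kappa)$-generic over $W$.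

We now work in $V[G]$. $N$ and $V[G]$ have the same reals, hence the same Scott closed sets and the same countable sequences of these. So $Y$ is not a countable union of sets $\uparrow c\cap K$ in $V[G]$ either. The conclusion of Lemma 4, proved in $N$, speaks about reals and $X$ only, so it holds for $X$ in $V[G]$.

**Step 2 (a point outside all removable sets of $W$).** *We choose the element of $Y$ from which the tree will grow.* Let $\mathcal P=P(\mathrm{Fin}(\omega))\cap W$. It is countable in $V[G]$, since $\kappa$ is inaccessible in $W$ and $\kappa=\omega_1$ in $V[G]$. So only countably many sets $\uparrow c\cap K\subseteq Y$ have $K$ Scott closed with code in $\mathcal P$, and their union is not $Y$. Pick $y\in Y$ outside this union and, by Lemma 4, a finite $a\subseteq y$ with $[a,y]\cap X=\emptyset$. Then $V[G]\models\theta(y)$, where $\theta(y)$ is the following statement with parameters $r,\vec\alpha,a,\mathcal P\in W$ ($X,Y$ being replaced by their definitions):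

> $y\subseteq\omega$, $a\subseteq y$, $[a,y]\cap X=\emptyset$, and whenever $c$ is finite, $K$ is Scott closed with code in $\mathcal P$ and $y\in\uparrow c\cap K$, then $\uparrow c\cap K\not\subseteq Y$.

**Step 3 (from one point to all generic points).** *We show that one condition guarantees $\theta$ for every generic copy of $y$.* By (S2) over $W$ there are $\lambda<\kappa$, $\mathbb P=\mathrm{Col}(\omega,<\lambda)$, $h=H\cap\mathbb P$ generic over $W$, and a $\mathbb P$-name $\tau\in W$ for a subset of $\omega$ with $\tau^h=y$. Let $g\subseteq\mathbb P$ in $V[G]$ be any $W$-generic filter. $\mathbb P\in V$ is countable in $V[G]$, so (via a bijection in $V$ of $\mathbb P$ with an ordinal) $r$ and $g$ are coded by a countable set of ordinals $w$ with $W[g]=V[w]$. By (S1), $V[G]$ is a $\mathrm{Col}(\omega,<\kappa)$-extension of $W[g]$, and by the homogeneity in (S2), applied over $W[g]$,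
$$V[G]\models\theta(\tau^g)\iff W[g]\models\ \Vdash_{\mathrm{Col}(\omega,<\kappa)}\theta(\tau^g).\tag{3}$$
For $g=h$ the left side holds, so the right side does, and some $p\in h$ forces it over $W$. By (3) again: for every $W$-generic $g\ni p$ in $V[G]$, $\theta(\tau^g)$ holds in $V[G]$.

**Step 4 (the tree of generic attempts).** *We let the witness $f$ be a descending sequence of conditions that generates a generic filter.* $P(\mathbb P)\cap W$ is countable in $V[G]$. Let $(D_n)_{n\in\omega}$ enumerate the dense subsets of $\mathbb P$ lying in $W$. Let $T$ be the set of $(s,u)$ with $s\in2^n$, $u=(q_0\ge\dots\ge q_{n-1})$, $q_k\le p$, $q_k\in D_k$, and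
$$q_k\Vdash\tau\cap(k+1)=\{l\le k:s(l)=1\}\quad\text{(forcing over }W).$$
$T$ is closed under restriction. It is pruned: given a node of length $n$, extend $q_{n-1}$ (or $p$, if $n=0$) to decide $\tau\cap(n+1)$, and extend further into $D_n$. So $T$ is a pruned tree on $2\times\mathbb P$. The conditions of a branch generate a filter $g$ that meets all $D_n$, so $g$ is $W$-generic, $p\in g$, and the first component of the branch is $\tau^g$.

**Step 5 ((H1) and (H2)).** *We verify the hypotheses of Lemma 5.* (H1) holds by $\theta(\tau^g)$. For (H2), let $t=(s,u)\in T$ and $q=q_{n-1}$ ($q=p$ if $n=0$). Let $K^q$ be the Scott closed set with code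
$$\{c\in\mathrm{Fin}(\omega):\exists q'\le q\ \ q'\Vdash c\subseteq\tau\}\in W.$$
First, $K^q\subseteq K_t$: if $c$ is in the code, witnessed by $q'$, then as in Step 4 $t$ can be extended to a branch using some $q_n\le q'$, and its first component $y'\in p[T_t]$ has $c\subseteq y'$. Next, take any $y'=\tau^g\in p[T_t]$ given by a branch through $t$. Then $q\in g$, and every finite $c\subseteq y'$ is forced into $\tau$ by some element of $g$ below $q$; so $y'\in\uparrow s\cap K^q$. The code of $K^q$ is in $\mathcal P$, so $\theta(y')$ gives $\uparrow s\cap K^q\not\subseteq Y$. Hence there is $x\in X\cap\uparrow s\cap K^q\subseteq X\cap\uparrow s\cap K_t$.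

**Step 6 (back to $N$).** *We transfer $F$.* Lemma 5, applied in $V[G]$, gives a Scott closed $F$ with (*), $(a,a)\in F$ and $F\cap\uparrow(a,a)\cap X^2=\emptyset$. $F$ is coded by a real, so $F\in N$. These properties quantify only over reals and $X$, so they hold in $N$. By Lemma 1 in $N$, $X\times_lX$ is not spatial in $N$. ∎

*Proof of Theorem A.* In $N$, (a) is Proposition 3. For (b), let $\mathcal C$ have (P) and $X\in\mathcal C$, without loss of generality $X\subseteq P(\omega)$. Then $X\times_lX$ is spatial, so $X$ is $\Pi^0_2$ by the Claim, hence quasi-Polish by Lemma 2. The same argument with Proposition 3 shows that in $N$ a countably based sober $X$ is quasi-Polish iff $X\times_lX$ is spatial. Thus ZFC+$\mathsf I$ proves, for each axiom $\psi$ of ZF+DC+$\mathsf S$, that the trivial condition of $\mathrm{Col}(\omega,<\kappa)$ forces $\psi^{L(\mathbb R)}$. An inconsistency of ZF+DC+$\mathsf S$ would therefore give one of ZFC+$\mathsf I$. ∎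

## 7. Complements of sets without perfect subsets: Theorem C

To refute $\mathsf S$ we look among subspaces $A$ of the Cantor space. First we restate Lemma 1 for powers of such $A$.

**Lemma 6.** Let $A\subseteq2^\omega$ and let $I$ be countable and nonempty. Suppose every nonempty closed $P\subseteq(2^\omega)^I$ with
$$\text{for every basic clopen box }V\text{ meeting }P\text{ and every }i\in I\text{ there is }w\in P\cap V\text{ with }w_i\in A\tag{**}$$
meets $A^I$. Then the localic product of $I$ copies of $A$ is spatial.

*Proof.* **Step 1 (embedding).** *We place $2^\omega$ in a power set.* Identify $\omega$ with $2^{<\omega}$ and let $e(x)=\{x|k:k\in\omega\}\in P(2^{<\omega})$. Since $e^{-1}(\uparrow\{s\})$ is the basic clopen set of extensions of $s$, $e$ is an embedding. $E=e(2^\omega)$ is $\Pi^0_2$: $z\in E$ iff $\emptyset\in z$, $z$ is closed under restriction, $z$ contains no incomparable pair, and $s\in z$ implies $s0\in z$ or $s1\in z$. For $w\in(2^\omega)^I$ let $e(w)=\{(w_i|k,i):i\in I,k\in\omega\}$, and for finite $c$ let $[c]=\{w:c\subseteq e(w)\}$. The nonempty sets $[c]$ are exactly the basic clopen boxes.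

**Step 2 (a closed set of honest points).** *We pass from $F$ to a closed subset of $(2^\omega)^I$.* Let $F$ be Scott closed with (*) for $X_i=e(A)$, which is Hausdorff and hence sober, and let $c_0\in F$ be finite. Put $\hat F=\{w:e(w)\in F\}$, a closed set. As $e(A)\subseteq E$, $F$ satisfies (*) for $E$, so by Proposition 3 $\hat F\cap[c]\neq\emptyset$ for every finite $c\in F$. In particular $P=\hat F\cap[c_0]$ is nonempty and closed.

**Step 3 ($P$ satisfies (\*\*)).** *We use compactness to realize one coordinate exactly.* Let $V$ be a basic box meeting $P$ and $i\in I$. Then $P\cap V=\hat F\cap[c']\ne\emptyset$ for some finite $c'\supseteq c_0$, so $c'\in F$. By (*) there are $z\in F$ with $z\supseteq c'$ and $v\in A$ with $z_i=e(v)$. For each $n$, $c'\cup\{(v|n',i):n'\le n\}$ is a finite subset of $z$, so it is in $F$, and the decreasing compact sets $\hat F\cap[c'\cup\{(v|n',i):n'\le n\}]$ are nonempty. A point $w$ in their intersection lies in $P\cap V$ and has $w_i=v\in A$.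

**Step 4 (conclusion).** *We apply the hypothesis to $P$.* There is $w\in P\cap A^I$. Then $e(w)\in F$, $c_0\subseteq e(w)$, and $e(w)_i\in e(A)$ for all $i$. By Lemma 1 the localic product is spatial. ∎

**Lemma 7.** If $C\subseteq2^\omega$ is uncountable without nonempty perfect subset, then $A=2^\omega\setminus C$ is countably based and sober but not quasi-Polish.

*Proof.* $A$ is Hausdorff, hence sober. If $A$ were quasi-Polish, $e(A)$ would be $\Pi^0_2$ by Lemma 2. Pulling back along $e$, $A$ would be a countable intersection of sets $(2^\omega\setminus U)\cup V$ with $U,V$ open, each a $G_\delta$; so $A$ would be a $G_\delta$. Then $C$ would be a countable union of closed sets. One of these is uncountable and so contains a nonempty perfect set by Cantor–Bendixson, a contradiction. ∎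

*Proof of Theorem C.* Let $\mathbb R$ be well-orderable and let $\kappa=|2^\omega|$, a well-ordered uncountable cardinal. We construct $C$ as in Lemma 7 such that its complement satisfies the hypothesis of Lemma 6 for all $I$.

**Step 1 (the recursion).** *We list all tasks and treat them one by one.* Enumerate as $(F_\alpha)_{\alpha<\kappa}$ all nonempty closed subsets of the spaces $(2^\omega)^I$, where $I=\{0,\dots,n-1\}$ with $n\ge1$, or $I=\omega$; closed sets are coded by reals, so $\kappa$ indices suffice. For closed $F\subseteq(2^\omega)^I$ let $\lambda(F)$ be the set of all $v$ such that for some $i$ and some basic box $V$ with $F\cap V\neq\emptyset$, $w_i=v$ for all $w\in F\cap V$. There are countably many pairs $(i,V)$, so $\lambda(F)$ is countable. We build increasing $A_\alpha$ and $C_\alpha$, with $A_\alpha\cap C_\alpha=\emptyset$, of size $\le|\alpha|+\omega$, making choices by means of a fixed well-order. At stage $\alpha$ let $A_{<\alpha},C_{<\alpha}$ be the unions so far and $F=F_\alpha$. If $\lambda(F)\cap C_{<\alpha}=\emptyset$, choose, by Step 2, $w\in F$ with all $w_i\notin C_{<\alpha}$, and add $\lambda(F)$ and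 all $w_i$ to $A$. In any case then add to $C$ one new point lying in neither set so far. Each stage adds countably many points, with enumerations chosen by the well-order, so the size bounds hold and a new point exists because $|\alpha|+\omega<\kappa$.

**Step 2 (such a $w$ exists).** *We avoid fewer than $\kappa$ forbidden values in all coordinates simultaneously.* Assume $\lambda(F)\cap C_{<\alpha}=\emptyset$. If $F$ has an isolated point $w$, all $w_i\in\lambda(F)$ and we are done. Otherwise $F$ is perfect. Let $U_i$ be the union of the relatively open sets of $F$ on which coordinate $i$ is constant, $W_i=F\setminus\overline{U_i}$, and $D=\bigcap_i(U_i\cup W_i)$, a countable intersection of dense open subsets of $F$. Put $R_i=\{(w,w')\in W_i^2:w_i=w'_i\}$. It is relatively closed in $W_i^2$ and has empty interior: if $V\times V'\subseteq R_i$ with $V,V'$ nonempty open, coordinate $i$ is constant on $V$, so $V\subseteq U_i$, contradicting $V\subseteq W_i$. So $R_i$ is nowhere dense in $F^2$: a nonempty open subset of $\overline{R_i}$ would meet $R_i\subseteq W_i^2$, and its intersection with the open set $W_i^2$ would be a nonempty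 open subset of $R_i$.

There is a Cantor set $P\subseteq D$ with $(w,w')\notin R_i$ for all $i\in I$ and all distinct $w,w'\in P$ (Mycielski). Let $D=\bigcap_nG_n$ with $G_n$ open dense, and fix a metric with $\mathrm{diam}\,F\le1$. Put $V_\emptyset=F$, and choose by recursion nonempty open $V_s\subseteq F$ such that $\overline{V_{s0}},\overline{V_{s1}}$ are disjoint subsets of $V_s\cap G_n$ for $s\in2^n$, $\mathrm{diam}\,V_s\le2^{-n}$ for $s\in2^n$, and $(V_s\times V_t)\cap R_i=\emptyset$ for distinct $s,t\in2^n$ and $i\in I$, $i<n$. This is possible: $V_s\cap G_n$ is nonempty open in a perfect set, so it contains two points, which have small neighborhoods as wanted; and the last requirement consists of finitely many successive shrinkings, each possible because $R_i$ is nowhere dense. Let $P=\bigcap_n\bigcup_{s\in2^n}\overline{V_s}$. By compactness $P$ is a Cantor set, so $|P|=\kappa$; $P\subseteq G_n$ for all $n$; and distinct $w,w'\in P$ lie in $V_s,V_t$ for distinct $s,t\in2^n$ once $n$ is large, so $(w,w')\notin R_i$.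

For $c\in C_{<\alpha}$ and each $i$, at most one $w\in P$ has $w_i=c$. Indeed $w\in U_i\cup W_i$. If $w\in U_i$, then $w_i\in\lambda(F)$, so $w_i\ne c$. And two distinct $w,w'\in P\cap W_i$ with $w_i=w'_i=c$ would give $(w,w')\in R_i$. So at most $(|\alpha|+\omega)\cdot\omega<\kappa=|P|$ points of $P$ are bad, and any other point of $P$ will do.

**Step 3 (the space).** *We verify the hypotheses of Lemmas 6 and 7.* Let $C=\bigcup_\alpha C_\alpha$ and $A=2^\omega\setminus C\supseteq\bigcup_\alpha A_\alpha$. Suppose $F_\alpha$ satisfies (**). If $v\in\lambda(F_\alpha)$ via $i$ and $V$, then some $w\in F_\alpha\cap V$ has $w_i\in A$, and $w_i=v$; so $\lambda(F_\alpha)\subseteq A$. Hence stage $\alpha$ put all coordinates of a point of $F_\alpha$ into $A$, and $F_\alpha\cap A^I\neq\emptyset$. By Lemma 6 all nonempty countable localic powers of $A$ are spatial, and the empty power is the one-point locale. Next, $|C|=\kappa$ is uncountable. If $K\subseteq C$ were nonempty perfect, then $K=F_\alpha$ with $|I|=1$ for some $\alpha$, and $\lambda(K)=\emptyset$ because $K$ has no isolated points; so stage $\alpha$ put a point of $K$ into $A$,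 a contradiction. By Lemma 7, $A$ is not quasi-Polish. By (1), $\mathsf S$ fails. In ZFC the set $\mathbb R$ is well-orderable, so ZFC refutes $\mathsf S$. ∎

## 8. Coanalytic sets in $L[r]$: Theorem B

The recursion above needed a well-order of the reals. A definable $C$ can be handled without one.

**Proposition 8.** Let $C\subseteq2^\omega$ be uncountable, coanalytic, without nonempty perfect subset. Then all countable localic powers of the analytic space $A=2^\omega\setminus C$ are spatial, and $A$ is not quasi-Polish. So $\mathsf S$ fails.

*Proof.* The empty power is the one-point locale. Let $I\ne\emptyset$, let $P$ be nonempty closed with (**), and suppose $P\cap A^I=\emptyset$. Then $P=\bigcup_iP_i$ with $P_i=\{w\in P:w_i\in C\}$. By Baire some $P_i$ is nonmeager in $P$. It is coanalytic, so it has the Baire property and contains a nonmeager $G_\delta$ set $H$. The set $\{w_i:w\in H\}$ is an analytic subset of $C$. It has no nonempty perfect subset, so by the perfect set theorem for analytic sets it is countable. Hence $H$ is covered by countably many closed sets $\{w\in P:w_i=x\}$ with $x\in C$, and one of these is nonmeager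 in $P$, so contains a nonempty $P\cap V$ with $V$ a basic box. By (**) some $w\in P\cap V$ has $w_i\in A$; but $w_i=x\in C$, a contradiction. So $P$ meets $A^I$, and Lemma 6 applies. That $A$ is not quasi-Polish is Lemma 7. The full subcategory with sole object $A$ then has (P), so $\mathsf S$ fails. ∎

**Lemma 9** (Gödel, Solovay; ZF+DC). If $\omega_1^{L[r]}=\omega_1$ for some real $r$, there is an uncountable coanalytic subset of $2^\omega$ without nonempty perfect subset.

*Proof.* **Step 1 (a $\Sigma^1_2$ set).** *We pick one code for each countable ordinal.* Let $Q$ be the set of $y\in L[r]\cap2^\omega$ that code a well-order of $\omega$ or of a subset of $\omega$ and are $<_{L[r]}$-least among the codes in $L[r]$ of the same ordinal. By Gödel and Addison, $<_{L[r]}$ is a $\Sigma^1_2(r)$-good well-order of $\mathbb R\cap L[r]$: the relation "$x$ codes the set of all $<_{L[r]}$-predecessors of $y\in L[r]$" is $\Sigma^1_2(r)$. So $Q$ is $\Sigma^1_2(r)$: $y\in Q$ iff $y$ codes a well-order and some real codes the set of all $<_{L[r]}$-predecessors of $y$, none of which codes an order isomorphic to that of $y$. (The first clause and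 the last one are $\Pi^1_1$.) $Q$ is uncountable, since every $\alpha<\omega_1=\omega_1^{L[r]}$ has a code in $L[r]$. An analytic subset of $Q$ codes a bounded set of countable ordinals, by $\mathbf\Sigma^1_1$-boundedness, each once; so it is countable.

**Step 2 (down to coanalytic).** *We uniformize.* Write $Q$ as the projection of a coanalytic subset of $2^\omega\times2^\omega$ and uniformize that by a coanalytic $B$ (Kondô). The projection maps $B$ bijectively onto $Q$, so $B$ is uncountable. If $P\subseteq B$ were nonempty and perfect, its projection would be an analytic subset of $Q$, hence countable. As the projection is injective on $B$, $P$ would be countable, a contradiction. Transfer $B$ along $2^\omega\times2^\omega\cong2^\omega$. ∎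

*Proof of Theorem B.* Assume ZF+DC+$\mathsf S$. By Proposition 8 and Lemma 9, $\omega_1^{L[r]}<\omega_1$ for all reals $r$. Fix $r$.

**Step 1 ($\omega_1$ is a regular limit cardinal of $L[r]$).** *We rule out successors.* By DC, $\omega_1$ is regular, hence regular in $L[r]$. Suppose $\omega_1=(\lambda^+)^{L[r]}$ with $\omega\le\lambda<\omega_1$. Let the real $r'$ code $r$ and a well-order of $\omega$ of type $\lambda$. Every ordinal $<\omega_1$ has $L[r]$-cardinality at most $\lambda$, so it is countable in $L[r']$. Since $\omega_1$ is also a cardinal of $L[r']$, $\omega_1^{L[r']}=\omega_1$, a contradiction.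

**Step 2 (inaccessibility and consistency strength).** *We collect the consequences.* $\omega_1$ is an uncountable regular limit cardinal of $L[r]$, and by GCH in $L[r]$ it is inaccessible there. In particular $L\models$ ZFC+$\mathsf I$. Together with Theorem A this gives the equiconsistency. Finally, suppose ZFC proved $\mathrm{Con}(\mathrm{ZF})\Rightarrow\mathrm{Con}(\mathrm{ZF}+\mathrm{DC}+\mathsf S)$. ZFC+$\mathsf I$ proves $\mathrm{Con}(\mathrm{ZF})$, so it would prove $\mathrm{Con}(\mathrm{ZF}+\mathrm{DC}+\mathsf S)$, and hence $\mathrm{Con}(\mathrm{ZFC}+\mathsf I)$, its own consistency. By Gödel's second incompleteness theorem this is impossible if ZFC+$\mathsf I$ is consistent. ∎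

## 9. Analytic spaces and pruning inside $L[r]$: Theorem D

*Proof of Theorem D.* (ii)⇒(iii) is trivial, as the square is a countable power.

(iii)⇒(i). Suppose (i) fails. As always $\omega_1^{L[r]}\le\omega_1$, we have $\omega_1^{L[r]}=\omega_1$ for some $r$. Lemma 9 and Proposition 8 give $A\subseteq2^\omega$ analytic and sober, all of whose countable localic powers are spatial, and which is not quasi-Polish. The map $e$ of Lemma 6 is a homeomorphism of $2^\omega$ onto a Cantor closed set, for the Cantor as well as for the Scott topology on the image. So $e(A)$ is analytic and homeomorphic to $A$, and (iii) fails.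

(i)⇒(ii). Let $X\subseteq P(\omega)=2^\omega$ be analytic, sober, not $\Pi^0_2$, and $Y=P(\omega)\setminus X$. We construct a tree for Lemma 5.

**Step 1 (rank functions as witnesses).** *We write $Y$ as a union of projections of trees in $L[r]$.* Let $X=p[S]$ for a tree $S$ on $2\times\omega$ coded by a real $r$, and $S_y=\{u:(y|\,|u|,u)\in S\}$; so $y\in Y$ iff $S_y$ is well-founded. Let $(u_k)$ be a recursive enumeration of $\omega^{<\omega}$ with $|u_k|\le k$. For $1\le\beta<\omega_1$ let $T^\beta\in L[r]$ be the tree of $(s,v)$, $s\in2^n$, $v\in\beta^n$, such that for $k,l<n$: if $(s|\,|u_k|,u_k),(s|\,|u_l|,u_l)\in S$ and $u_k\subsetneq u_l$, then $v(k)>v(l)$. Then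
$$Y=\bigcup_{1\le\beta<\omega_1}p[T^\beta].$$
Indeed, a branch $(y,f)$ of $T^\beta$ gives a map from $S_y$ to $\beta$ that decreases along proper extension, so $S_y$ is well-founded. Conversely, if $S_y$ is well-founded, its rank function has countable range; let $f(k)$ be the rank of $u_k$ if $u_k\in S_y$, and $0$ otherwise.

**Step 2 (a point outside all removable sets of $L[r]$).** *This is the only use of (i).* By (i) and CH in $L[r]$, $\mathbb R\cap L[r]$ is countable. Hence the family $\Sigma$ of sets $\uparrow c\cap K\subseteq Y$, $c$ finite, $K$ Scott closed with code in $L[r]$, is countable. As $Y$ is not a countable union of such sets, pick $y\in Y\setminus\bigcup\Sigma$, and $\beta,f$ with $(y,f)\in[T^\beta]$.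

**Step 3 (pruning).** *We remove the nodes that violate (H2) and show that $(y,f)$ survives.* For a tree $S'\subseteq T^\beta$ and $t\in S'$ let $K_t^{S'}$ be the Scott closed set with code $\{c\in\mathrm{Fin}(\omega):\exists(s',v')\in S'\text{ extending }t,\ c\subseteq s'\}$. In $L[r]$ iterate transfinitely, from $T^\beta$, with intersections at limits, the operation
$$S'\mapsto\{t\in S':t\text{ has a proper extension in }S',\text{ and }\uparrow s(t)\cap K_t^{S'}\not\subseteq Y\}.$$
It maps trees to trees, since $\uparrow s(t)\cap K_t^{S'}$ decreases as $t$ is extended. For a code of $K$ in $L[r]$ the statement $\uparrow s\cap K\subseteq Y$ says that $S_x$ is well-founded for all $x\in\uparrow s\cap K$. This is $\Pi^1_1$ in reals of $L[r]$, so it is absolute between $L[r]$ and $V$ (Mostowski), and the operation has its true meaning in $L[r]$. Let $T\in L[r]$ be the fixed point.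

No node on the branch $(y,f)$ is ever removed. Suppose $S'$ contains the whole branch, and let $t=(y|n,f|n)$. Then $t$ has a proper extension in $S'$. Every finite $c\subseteq y$ is contained in the first component of some $(y|m,f|m)$ with $m\ge n$; so $y\in\uparrow s(t)\cap K_t^{S'}$. The code of $K_t^{S'}$ is in $L[r]$, so $\uparrow s(t)\cap K_t^{S'}\subseteq Y$ would give $y\in\bigcup\Sigma$, a contradiction. At limits the branch survives in the intersection. So $T$ is nonempty. As a fixed point, $T$ is pruned, and $X\cap\uparrow s(t)\cap K_t^T\neq\emptyset$ for all $t\in T$. Moreover $p[T]\subseteq Y$, and $K_t^T$ is the Scott closure of $p[T_t]$, because every node of $T$ lies on a branch.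

**Step 4 (one $a$ on a large set).** *(H1) asks for a single $a$; we get it by category.* $[T]$ is a nonempty Polish space, since $\beta$ is countable. By Lemma 4, $[T]=\bigcup_{a\in\mathrm{Fin}(\omega)}E_a$ with $E_a=\{(y,f)\in[T]:a\subseteq y,\ [a,y]\cap X=\emptyset\}$. Each $E_a$ is coanalytic, because $X$ is analytic, so it has the Baire property. Some $E_a$ is nonmeager by Baire, hence comeager in $N_{t^*}=\{b\in[T]:t^*\subseteq b\}$ for some $t^*\in T$. Let $O_n$ be open sets, dense in $N_{t^*}$, with $N_{t^*}\cap\bigcap_nO_n\subseteq E_a$.

**Step 5 (a tree whose branches all lie in $E_a$).** *We let the witness record how the branch enters the sets $O_n$.* Let $T'$ be the tree of $(s,u)$, $u=(t_0,\dots,t_{n-1})$, $t_k\in T$, $t^*\subseteq t_0\subseteq t_1\subseteq\cdots$, $|t_k|>k$, $N_{t_k}\subseteq O_k$, with $s\in2^n$ the restriction to $n$ of the first component of $t_{n-1}$ (and $s=\emptyset$ if $n=0$). It is closed under restriction because the $t_k$ extend one another. It is pruned: any node of $T$ extending $t^*$ has arbitrarily long extensions $t_n\in T$ with $N_{t_n}\subseteq O_n$, as $O_n$ is open and dense in $N_{t^*}$.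 So $T'$ is a pruned tree on $2\times T$. A branch $(y,(t_k))$ of $T'$ yields $\bigcup t_k=(y,f)\in N_{t^*}\cap\bigcap_kO_k\subseteq E_a$. So (H1) holds for $T'$ and $a$.

**Step 6 ((H2) for $T'$).** *We compare closures.* Let $t=(s,(t_0,\dots,t_{n-1}))$ be a node of $T'$, and read $t_{-1}=t^*$ if $n=0$. Any extension of $t_{n-1}$ in $T$ can be extended to a possible $t_n$, and then to a branch of $T'$ through $t$. So for every extension $t''$ of $t_{n-1}$ in $T$ there is an element of $p[T'_t]$ containing $s(t'')$, and the Scott closure of $p[T'_t]$ contains $K^T_{t_{n-1}}$. By Step 3 there is a point in $X\cap\uparrow s(t_{n-1})\cap K^T_{t_{n-1}}$. As $s\subseteq s(t_{n-1})$, it is as required in (H2).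

By Lemma 5, $X\times_lX$ is not spatial. So an analytic sober $X\subseteq P(\omega)$ with spatial $X\times_lX$ is $\Pi^0_2$, hence quasi-Polish by Lemma 2. This proves (ii). ∎
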